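# Regular boundary points for $\Delta^m$ satisfy Wiener's condition when $n>2m$

## 1. A thin complement should not be felt: a point, a half-space, a string of balls

Let $\Omega\subset\mathbb R^n$ be a domain, and stand at a boundary point $O$. Solve $\Delta^m u=f$ in $\Omega$ with zero Dirichlet data, where $f$ lives away from the boundary. Must $u(x)$ tend to $0$ as $x\to O$? The data ask $u$ to vanish on the complement of $\Omega$. If that complement is very thin near $O$, one expects $u$ hardly to feel it, and then $u$ need not be small near $O$. So the first guess is this: *if $u(x)\to0$ at $O$ for every $f$, then the complement cannot be thin at $O$*, where thinness is measured by a capacity, scale by scale, as in Wiener's criterion. The guess turns out to be correct for every integer $m\ge1$ and every $n>2m$, and these notes prove it. First we make it precise and test it.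

Throughout, $m\ge1$ is an integer, $n>2m$, the origin is placed at $O\in\partial\Omega$, $B_\sigma$ is the open ball of radius $\sigma$ about $O$, all functions are real, and $K=\mathbb R^n\setminus\Omega$. The set $K$ is closed and contains $O$. We write $|\nabla^ku|^2=\sum_{|\alpha|=k}\frac{k!}{\alpha!}|D^\alpha u|^2$, and $\|\cdot\|$ is the norm of $L_2(\mathbb R^n)$.

**Definition (capacity).** For compact $F\subset\mathbb R^n$,
$$\operatorname{cap}_m(F)=\inf\{\|\nabla^mu\|^2:\ u\in C_0^\infty(\mathbb R^n),\ u=1\text{ in a neighborhood of }F\},\qquad \|\nabla^mu\|^2=\sum_{|\alpha|=m}\frac{m!}{\alpha!}\|D^\alpha u\|^2 .$$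
For a set $E$ that is not compact, $\operatorname{cap}_m(E)=\sup\{\operatorname{cap}_m(F):F\subset E,\ F\text{ compact}\}$.

The capacity is monotone and translation invariant, and replacing $u$ by $u(\cdot/\lambda)$ gives $\operatorname{cap}_m(\lambda F)=\lambda^{n-2m}\operatorname{cap}_m(F)$. In particular $\operatorname{cap}_m(B_\sigma)=c\,\sigma^{n-2m}$. Here $c<\infty$ (test with a cut-off function), and $c>0$ will follow from Hardy's inequality in Section 3.

**Definition (variational solution).** $\mathring H^m(\Omega)$ is the completion of $C_0^\infty(\Omega)$ in the norm $\big(\sum_{|\alpha|=m}\|D^\alpha u\|^2_{L_2(\Omega)}\big)^{1/2}$. For $f\in C_0^\infty(\Omega)$ the Dirichlet problem is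
$$\Delta^mu=f\ \text{ in }\Omega,\qquad u\in\mathring H^m(\Omega). \tag{1}$$
With $a(u,v)=\int\sum_{|\alpha|=m}\frac{m!}{\alpha!}D^\alpha u\,D^\alpha v\,dx$, integration by parts gives $a(u,\varphi)=\int\big((-\Delta)^mu\big)\varphi$ for smooth $u$ and test functions $\varphi$. So (1) means
$$a(u,\varphi)=(-1)^m\int f\varphi\,dx\qquad\text{for all }\varphi\in\mathring H^m(\Omega). \tag{2}$$
The solution exists and is unique by the Riesz theorem. (The right side is continuous in $\varphi$ by Hardy's inequality (5) below.) It is smooth in $\Omega$; see the remark after (E3).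

**Definition (regular point).** $O$ is *regular with respect to $\Delta^m$* if for every $f\in C_0^\infty(\Omega)$ the solution of (1) satisfies $u(x)\to0$ as $x\to O$, $x\in\Omega$.

The Wiener-type condition is
$$\int_0\frac{\operatorname{cap}_m(B_\sigma\setminus\Omega)}{\operatorname{cap}_m(B_\sigma)}\,\frac{d\sigma}{\sigma}=\infty . \tag{3}$$
The integral is over $(0,\varepsilon)$ for some, equivalently every, $\varepsilon>0$, since the integrand is at most $1/\sigma$. The guess says: *regular implies (3)*.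

Fix once and for all $\theta\in C_0^\infty(\mathbb R^n)$ with $\theta=1$ for $|x|\le1$ and $\theta=0$ for $|x|\ge2$. Put $\rho_j=2^{-j}$ and $\chi^N(x)=\theta(2^{N+1}x)$. So $\chi^N=1$ for $|x|\le\rho_{N+1}$ and $\chi^N=0$ for $|x|\ge\rho_N$.

**Test A: a single point.** Let $\Omega=\mathbb R^n\setminus\{0\}$. This is a domain since $n\ge3$. By scaling $\|\nabla^m\chi^N\|^2=C\rho_N^{n-2m}\to0$, so $\operatorname{cap}_m(\{0\})=0$ and (3) fails. The guess predicts that $O$ is not regular. Indeed, if $\varphi\in C_0^\infty(\mathbb R^n)$, then $(1-\chi^N)\varphi\in C_0^\infty(\Omega)$ and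
$$\|\nabla^m(\chi^N\varphi)\|^2\le C\sum_{k\le m}\rho_N^{2(k-m)}\int_{|x|\le\rho_N}|\nabla^k\varphi|^2\le C_\varphi\,\rho_N^{n-2m}\to0 .$$
So $\mathring H^m(\Omega)=\mathring H^m(\mathbb R^n)$: the point is invisible. With the fundamental solution $\Gamma=c_{n,m}|x|^{2m-n}$ of $(-\Delta)^m$ (see (E2) below), the solution of (1) is $u=(-1)^m\Gamma*f$, which is continuous. Its value at the origin is $(-1)^m\int\Gamma f\,dx$, and this is nonzero for $f\ge0$, $f\not\equiv0$, because $\Gamma$ has constant sign. So $O$ is not regular.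

**Test B: a half-space.** If $K=\{x_1\le0\}$, then $B_\sigma\setminus\Omega$ contains a ball of radius $\sigma/4$, so the quotient in (3) is bounded below and (3) holds. The guess cannot fail here, because its conclusion is true.

**Test C: a string of balls.** Choose points $x_j$ with $|x_j|=\frac34\rho_j$, numbers $0<r_j\le\frac1{32}$ ($j\ge1$), and let $K=\{0\}\cup\bigcup_{j\ge1}F_j$, where $F_j$ is the closed ball with center $x_j$ and radius $r_j\rho_j$. The concentric balls of radius $4r_j\rho_j\le\rho_j/8$ lie in $\{\frac58\rho_j\le|x|\le\frac78\rho_j\}$ and are therefore disjoint. The complement $\Omega$ is connected: a path in $\mathbb R^n\setminus\{0\}$ meets only finitely many $F_j$ and can be led around each of them along a slightly larger sphere. We claim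
$$\text{(3) holds}\iff\sum_jr_j^{\,n-2m}=\infty .$$
For $\sigma\in(\rho_j,2\rho_j)$ we have $F_j\subset B_\sigma\setminus\Omega$, so the quotient is at least $c\,r_j^{n-2m}$. These intervals are disjoint and each has $d\sigma/\sigma$-measure $\log2$, which gives "$\Leftarrow$". For the converse, let $\Theta\in C_0^\infty$ with $\Theta=1$ for $|x|\le\frac12$ and $\Theta=0$ for $|x|\ge\frac58$. The function
$$\Theta(x/\rho_N)+\sum_{j\le N,\ \frac58\rho_j<\sigma}\theta\Big(\frac{x-x_j}{2r_j\rho_j}\Big)$$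
is a sum of functions whose supports have disjoint interiors. It equals $1$ near every compact subset of $K\cap B_\sigma$, because the balls $F_j$ with $j>N$ lie in $|x|\le\frac7{16}\rho_N$. Letting $N\to\infty$ gives $\operatorname{cap}_m(B_\sigma\setminus\Omega)\le C\sum_{\frac58\rho_j<\sigma}(r_j\rho_j)^{n-2m}$. So the integral in (3) is at most
$$C\sum_j(r_j\rho_j)^{n-2m}\int_{5\rho_j/8}^\infty\sigma^{-(n-2m)}\frac{d\sigma}\sigma\le C\sum_jr_j^{n-2m}.$$

So the guess makes a concrete prediction: balls with $r_j^{n-2m}$ of size $j^{-2}$ are too small to make $O$ regular. Keep this example in mind, since it is where a natural attempt breaks.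

## 2. The two theorems

**Theorem 1.** Let $n>2m$. If $O$ is regular with respect to $\Delta^m$, then (3) holds. Equivalently, if the integral in (3) converges, there is $f\in C_0^\infty(\Omega)$ whose solution $u$ of (1) does not tend to $0$ at $O$.

The argument uses no positivity, only $L_2$ estimates, and so it gives more.

**Theorem 2.** Let $n>2m$ and $L=(-1)^m\sum_{|\alpha|=|\beta|=m}A_{\alpha\beta}D^{\alpha+\beta}$, with $A_{\alpha\beta}=A_{\beta\alpha}$ real constants and $\sum A_{\alpha\beta}\xi^{\alpha+\beta}\ge\kappa|\xi|^{2m}$, $\kappa>0$. Suppose the integral in (3) converges (with the same $\operatorname{cap}_m$). Then for every $f\in C_0^\infty(\Omega)$ the variational solution $u_f\in\mathring H^m(\Omega)$ of $Lu=f$, extended by $0$ outside $\Omega$, has a mean-square boundary value at $O$: there is a number $\ell(f)$ with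
$$\rho^{-n}\int_{B_\rho}|u_f-\ell(f)|^2dx\to0,\qquad\rho^{2k-n}\int_{B_\rho}|\nabla^ku_f|^2dx\to0\quad(1\le k\le m),\qquad\rho\to0, \tag{4}$$
and the linear functional $\ell$ is not identically $0$. In particular, if $u_f(x)\to0$ as $x\to O$, $x\in\Omega$, for every $f$, then (3) holds.

For $L$ as in Theorem 2 we put $a(u,v)=\int\sum A_{\alpha\beta}D^\alpha u\,D^\beta v\,dx$, and $u_f$ is defined by $a(u_f,\varphi)=\int f\varphi$ for $\varphi\in\mathring H^m(\Omega)$. For $L=(-\Delta)^m$ we keep the form $a$ of Section 1. Both cases are treated together. The letter $C$ denotes constants depending only on $n,m$ (and $L$) and on fixed cut-off functions; what matters is that they never depend on $K$ or on the solution. If $v$ has compact support in the open set where $u$ is defined, $a(u,v)$ makes sense for $u\in H^m_{loc}$. Also $a(c,\cdot)=0$ for constants $c$.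

## 3. Hardy's inequality, the fundamental solution, interior estimates

**Hardy's inequality.** We want $\|\nabla^m\varphi\|$ to control all lower derivatives with the scale-invariant weights. For $1\le t\le m$ we have $n>2t$ and $\operatorname{div}(x|x|^{-2t})=(n-2t)|x|^{-2t}$. Integrating by parts and using Cauchy–Schwarz, for $\varphi\in C_0^\infty(\mathbb R^n)$,
$$(n-2t)\int|x|^{-2t}\varphi^2=-2\int|x|^{-2t}\varphi\,x\cdot\nabla\varphi\le2\Big(\int|x|^{-2t}\varphi^2\Big)^{1/2}\Big(\int|x|^{2-2t}|\nabla\varphi|^2\Big)^{1/2}.$$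
(Integrate over $|x|>r$ first; the boundary term is $O(r^{n-2t})$.) So $\int|x|^{-2t}\varphi^2\le\big(\frac2{n-2t}\big)^2\int|x|^{2-2t}|\nabla\varphi|^2$. Applying this with $t=m-k$ to the derivatives of order $k$, successively for $k=m-1,\dots,0$, we get
$$\sum_{k=0}^m\int|x|^{2(k-m)}|\nabla^k\varphi|^2dx\le C\|\nabla^m\varphi\|^2. \tag{5}$$
Hence $\mathring H^m:=\mathring H^m(\mathbb R^n)$ is a Hilbert space of functions satisfying (5), and $\mathring H^m(\Omega)$ (extension by $0$) is the closure of $C_0^\infty(\Omega)$ in it. Its elements vanish a.e. on $K$, because by (5) convergence in $\mathring H^m$ implies convergence in $L_2$ on bounded sets.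

Three consequences follow.

*Balls have positive capacity.* If $u\in C_0^\infty$ and $u=1$ on $B_{1/2}$, then $\int_{B_{1/2}}|x|^{-2m}dx\le C\|\nabla^mu\|^2$. So $c>0$ in $\operatorname{cap}_m(B_\sigma)=c\sigma^{n-2m}$.

*Multipliers.* If $\zeta$ is smooth with $|\nabla^k\zeta|\le C_0|x|^{-k}$ for $k\le m$ (in particular if $\zeta\in C_0^\infty$), then by Leibniz and (5)
$$\|\nabla^m(\zeta\varphi)\|\le C\|\nabla^m\varphi\|,\qquad C=C(n,m,C_0). \tag{6}$$
By density, multiplication by $\zeta\in C_0^\infty(\mathbb R^n)$ maps $\mathring H^m$ to itself and $\mathring H^m(\Omega)$ to itself.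

*Shrinking cut-offs.* We have $|\nabla^k\chi^N|\le C|x|^{-k}$ with $C$ independent of $N$. So for $\varphi\in\mathring H^m$
$$\|\nabla^m(\chi^N\varphi)\|^2\le C\sum_{k\le m}\int_{|x|\le\rho_N}|x|^{2(k-m)}|\nabla^k\varphi|^2dx\to0\qquad(N\to\infty), \tag{7}$$
because the integrands are integrable by (5).

*Density convention.* If $u\in H^m(G)$ and $\zeta\in C_0^\infty(G)$, then $\varphi\mapsto a(u,\zeta\varphi)$ is continuous on $\mathring H^m$ by (6). Hence a bound $|a(u,\psi)|\le A\|\nabla^m\psi\|$ for all $\psi\in C_0^\infty(G)$ extends to all $\psi=\zeta\varphi$ with $\varphi\in\mathring H^m$: approximate $\varphi$ by $\varphi_k\in C_0^\infty(\mathbb R^n)$ and use $\zeta\varphi_k$.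

We need three facts about $L$.

**(E1)** The form $a$ is symmetric with bounded constant coefficients, and $a(\varphi,\varphi)\ge\kappa\|\nabla^m\varphi\|^2$ on $\mathring H^m$. For $(-\Delta)^m$ this is an equality with $\kappa=1$. In general it follows from Plancherel and $\sum_{|\alpha|=m}\frac{m!}{\alpha!}\xi^{2\alpha}=|\xi|^{2m}$. So $a$ is an inner product on $\mathring H^m$ equivalent to the original one.

**(E2)** There is an even $\Gamma\in C^\infty(\mathbb R^n\setminus0)$, homogeneous of degree $2m-n$, with $L\Gamma=\delta$. For $(-\Delta)^m$ it is $c_{n,m}|x|^{2m-n}$. In general it is the inverse Fourier transform of $1/\sum A_{\alpha\beta}\xi^{\alpha+\beta}$, a function which is even, locally integrable, homogeneous of degree $-2m>-n$ and smooth off $0$ (Hörmander, *The Analysis of Linear Partial Differential Operators I*, Thm 7.1.18).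

For $g\in C_0^\infty$ the function $\Gamma*g$ is smooth, and $|\nabla^k(\Gamma*g)|=O(|x|^{2m-n-k})$ at infinity. Cutting off at radius $R$ produces an error in the squared norm of order $\int_{|x|>R}|x|^{2(m-n)}dx=O(R^{2m-n})$, so $\Gamma*g\in\mathring H^m$. Integrating by parts against $\varphi\in C_0^\infty$ and then using density,
$$a(\Gamma*g,\varphi)=\int g\varphi\,dx\qquad\text{for all }\varphi\in\mathring H^m. \tag{8}$$

**(E3)** If $v\in H^m(G)$, $a(v,\psi)=0$ for all $\psi\in C_0^\infty(G)$, and $G'\Subset G$, then $v\in C^\infty(G)$ and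
$$\sum_{l\le m}\sup_{G'}|\nabla^lv|\le C(G,G')\,\|v\|_{L_2(G)} . \tag{9}$$

*Proof.* We have $Lv=0$ in the sense of distributions. Take $\chi\in C_0^\infty(G)$ with $\chi=1$ near $\overline{G'}$. By Leibniz, $L(\chi v)=L(\chi v)-\chi Lv$ is a sum of terms $\mathrm{const}\cdot D^{\gamma'}\chi\,D^{\gamma''}v$ with $|\gamma'|\ge1$. Using $hD_iv=D_i(hv)-(D_ih)v$ repeatedly, we write it as $\sum_{|\gamma|<2m}D^\gamma(c_\gamma v)$, where the $c_\gamma\in C_0^\infty(G)$ are linear combinations of derivatives of $\chi$ of order $\ge1$. So $\operatorname{supp}c_\gamma\cap\overline{G'}=\emptyset$. Since $\chi v$ has compact support, $\chi v=\Gamma*L(\chi v)$, and for $x\in G'$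
$$v(x)=\sum_\gamma\int(D^\gamma\Gamma)(x-y)\,c_\gamma(y)v(y)\,dy .$$
For $x\in G'$ and $y\in\operatorname{supp}c_\gamma$ the kernel is smooth with bounded derivatives. This gives (9), and smoothness in $G$ since $G'$ was arbitrary. $\square$

*Remark.* If $u_f$ is the solution of $Lu=f$, then $u_f-\Gamma*f$ satisfies the hypothesis of (E3) in every bounded open subset of $\Omega$. So $u_f$ is smooth in $\Omega$, and its pointwise limit at $O$ makes sense.

## 4. Solutions near $K$ and the charge they carry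

**Definition ($K$-solution).** Let $G$ be open. A function $u\in H^m(G)$ is a *$K$-solution in $G$* if $\zeta u\in\mathring H^m(\Omega)$ for all $\zeta\in C_0^\infty(G)$ and $a(u,\varphi)=0$ for all $\varphi\in C_0^\infty(\Omega\cap G)$.

So $u$ has zero Dirichlet data on $K$ inside $G$ and solves $Lu=0$ off $K$. The functional $\varphi\mapsto a(u,\varphi)$, $\varphi\in C_0^\infty(G)$, is the distribution $Lu$. It lives on $K$, and we call it the *charge* of $u$.

**Example.** Let $K=\{x_1\le0\}$, let $G$ be a ball, and let $x_1^+=\max(x_1,0)$. For $m=1$, $L=-\Delta$, the function $u=x_1^+$ is a $K$-solution: $\zeta u$ is the $H^1$-limit of $\zeta(x_1-\varepsilon)^+$, whose support is compact in $\Omega$, and mollifying gives approximants in $C_0^\infty(\Omega)$. Its charge is $a(u,\varphi)=\int_{x_1>0}\partial_1\varphi\,dx=-\int\varphi(0,x')\,dx'$, a negative measure on $\partial K$. For $m=2$, $L=\Delta^2$, the function $u=(x_1^+)^2$ is a $K$-solution for the same reasons, since the second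 derivative $2\cdot1_{x_1>\varepsilon}$ of $((x_1-\varepsilon)^+)^2$ converges in $L_2(G)$ as $\varepsilon\to0$. Now $a(u,\varphi)=2\int_{x_1>0}\partial_1^2\varphi\,dx=-2\int\partial_1\varphi(0,x')\,dx'$. This charge is not a measure of any sign: for fixed $g\in C_0^\infty(G)$ with $\int g(0,x')dx'\ne0$ the functions $\varphi_k=k^{-1}\sin(kx_1)g$ tend to $0$ uniformly, while $a(u,\varphi_k)=-2\int g(0,x')dx'$ for all $k$.

Two properties of a $K$-solution $u$ in $G$ will be used constantly.

**(F1)** $a(u,\zeta u)=0$ for all $\zeta\in C_0^\infty(G)$.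

*Proof.* Take $\varphi_k\in C_0^\infty(\Omega)$ with $\varphi_k\to\zeta u$ in $\mathring H^m$ and $\zeta'\in C_0^\infty(G)$ with $\zeta'=1$ near $\operatorname{supp}\zeta$. Then $\zeta'\varphi_k\in C_0^\infty(\Omega\cap G)$, so $a(u,\zeta'\varphi_k)=0$. By (6), $\zeta'\varphi_k\to\zeta'\zeta u=\zeta u$. $\square$

**(F2)** If $\varphi\in C_0^\infty(G)$ and $P\in C_0^\infty(\mathbb R^n)$ equals $1$ in a neighborhood of $K\cap\operatorname{supp}\varphi$, then $a(u,\varphi)=a(u,P\varphi)$.

*Proof.* $(1-P)\varphi\in C_0^\infty(G\setminus K)=C_0^\infty(G\cap\Omega)$. $\square$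

Property (F2) is how capacity enters: $P$ may be a nearly optimal function in the definition of capacity, so that $P\varphi$ has small energy.

**Dyadic capacities.** Put
$$a_j=\rho_j^{-(n-2m)}\operatorname{cap}_m\big(K\cap\{\rho_j/4\le|x|\le4\rho_j\}\big)<\infty . \tag{10}$$
For $\sigma\in(4\rho_j,8\rho_j)$ the compact set in (10) lies in $B_\sigma\setminus\Omega$, so $\operatorname{cap}_m(B_\sigma\setminus\Omega)\ge a_j\rho_j^{n-2m}$, while $\operatorname{cap}_m(B_\sigma)\le C\rho_j^{n-2m}$. These intervals are disjoint and each has $d\sigma/\sigma$-measure $\log2$. Therefore, *if (3) fails, then $\sum_{j\ge j_0}a_j<\infty$ for every $j_0$.*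

A dilation $x\mapsto2^Jx$ replaces $a_j$ by $a_{j+J}$, by the scaling of capacity. It preserves (3), regularity and the property of being a $K$-solution, and it turns a solution of $Lu=f$ into a solution of $L\tilde u=2^{-2mJ}f(2^{-J}\cdot)$, $\tilde u=u(2^{-J}\cdot)$. So we may dilate freely and make $\sum_{j\ge j_0}a_j$ as small as we like.

## 5. Positive charges for $m=1$, and the obstacle $\sum\sqrt{a_j}=\infty$

**The case $m=1$.** Let $L=-\Delta$, $n\ge3$, $\Gamma=c|x|^{2-n}$ with $c>0$, and let $F\subset (K\cap B_1)\setminus\{0\}$ be compact. By textbook potential theory $F$ carries a positive measure $\mu$ with $\Gamma*\mu\le1$ everywhere and $\Gamma*\mu=1$ on $F$ up to a set of capacity zero. For compact $E\subset F$ let $\nu=\mu|_E$. Since $\mu\ge0$, $\Gamma*\nu\le\Gamma*\mu\le1$. If $\varphi\in C_0^\infty$ and $\varphi=1$ near $E$, then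
$$\nu(E)=\int\varphi\,d\nu=\int\nabla(\Gamma*\nu)\cdot\nabla\varphi\le\Big(\int\Gamma*\nu\,d\nu\Big)^{1/2}\|\nabla\varphi\|\le\nu(E)^{1/2}\|\nabla\varphi\| .$$
So $\mu(E)=\nu(E)\le\|\nabla\varphi\|^2$, hence $\mu(E)\le\operatorname{cap}_1(E)$: *the charge on each piece is at most its capacity*. Summing over dyadic annuli,
$$(\Gamma*\mu)(0)\le C\sum_{j\ge0}\rho_j^{2-n}\mu\big(\{\rho_j/2\le|y|\le\rho_j\}\big)\le C\sum_{j\ge0}a_j .$$
If $\sum a_j$ is small, then $1-\Gamma*\mu$ vanishes on $F$ up to capacity zero and yet is close to $1$ at $O$, uniformly in $F$. This is the picture we want to reproduce.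

**What breaks for $m\ge2$.** The argument restricts the charge to a piece, and uses $\mu\ge0$ and $\Gamma*\mu\le1$ to control that piece. The example of Section 4 shows a charge that is not even a measure. Truncation $v\mapsto\min(v,1)$, which gives sign and upper bound when $m=1$, is not available: $\min(x_1,1)$ has a jump in its gradient and is not in $H^2_{loc}$.

**The energy attempt.** Without signs, cut the charge smoothly. Let
$$\zeta_j(x)=\theta(2^jx)-\theta(2^{j+1}x),\qquad\operatorname{supp}\zeta_j\subset\{\rho_j/2\le|x|\le2\rho_j\},\qquad\sum_{j\in\mathbb Z}\zeta_j=1\text{ on }\mathbb R^n\setminus0,$$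
and measure the charge in the $j$-th annulus by $a(u,\psi)$ with $\psi\in C_0^\infty$ supported there. Scale the annulus to $D=\{\frac14<|x|<4\}$. Let $\mathbf a=\operatorname{cap}_m(K\cap\overline D)$, let $P=1$ near $K\cap\overline D$ with $\|\nabla^mP\|^2\le b$ and $b$ slightly larger than $\mathbf a$, and let $M=\|u\|_{H^m(D)}$. Then (F2), Cauchy–Schwarz and (5) give
$$|a(u,\psi)|=|a(u,P\psi)|\le CM\|\nabla^m(P\psi)\|\le CM\sqrt b\,\|\psi\|_{C^m}.$$
So the charge in the $j$-th annulus, tested against the smooth function $\Gamma(x-\cdot)$ with $x$ far inside, is $O(\sqrt{a_j})$. A point near $O$ has infinitely many annuli outside it as we let it approach $O$, and their effects do not decay. We would need $\sum_j\sqrt{a_j}<\infty$. But only $\sum_ja_j<\infty$ is given. In Test C with $r_j^{n-2m}=32^{-(n-2m)}j^{-2}$ the condition (3) fails, while $a_j\ge c\,r_j^{n-2m}$ (since $F_j$ lies in the $j$-th annulus), so $\sqrt{a_j}\ge c'/j$ and $\sum\sqrt{a_j}=\infty$. The attempt stops here.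

**Using $P$ twice.** There is one situation where a linear bound is immediate. Let $F\subset\{\frac12\le|x|\le2\}$ be compact and let $U$ be the element of least norm $\|\nabla^mU\|$ in the closure in $\mathring H^m$ of the functions equal to $1$ near $F$. For $L=(-\Delta)^m$ we have $\|\nabla^mU\|^2=\operatorname{cap}_m(F)$, and $a(U,\varphi)=0$ for $\varphi\in C_0^\infty(\mathbb R^n\setminus F)$. So with $\mathbf a=\operatorname{cap}_m(F)$ and $P=1$ near $F$, $\|\nabla^mP\|^2\le b$, for $\psi\in C_0^\infty(D)$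
$$|a(U,\psi)|=|a(U,P\psi)|\le\|\nabla^mU\|\,\|\nabla^m(P\psi)\|\le C\sqrt{\mathbf a}\sqrt b\,\|\psi\|_{C^m},$$
and $b\downarrow\mathbf a$ gives a bound linear in $\mathbf a$. One factor $\sqrt{\mathbf a}$ comes from $P$. The other comes from the *charge itself being small in the dual norm*: $|a(U,\psi)|\le\sqrt{\mathbf a}\,\|\nabla^m\psi\|$. For an arbitrary $K$-solution in an annulus, influenced by everything outside it, this smallness is not free. Proving it is the heart of the matter.

## 6. The charge in one annulus is linear in its capacity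

Let $D=\{\frac14<|x|<4\}$ and $D^*=\{\frac13<|x|<3\}$.

**Lemma 3.** Let $u$ be a $K$-solution in $D$, $M=\|u\|_{H^m(D)}$, and $\mathbf a=\operatorname{cap}_m(K\cap\overline D)<1$. Then for all $\psi\in C_0^\infty(D^*)$
$$|a(u,\psi)|\le C\,\mathbf a^{1/2}M\,\|\nabla^m\psi\|,\qquad|a(u,\psi)|\le C\,\mathbf a\,M\sum_{k\le m}\sup|\nabla^k\psi| .$$

**Step 1: reduction to an inequality that gains a small power.** The purpose is to replace the first bound by one that improves a little on each of $n$ shrinking annuli.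

Fix $b\in(\mathbf a,1]$ and $P\in C_0^\infty(\mathbb R^n)$ with $P=1$ near $K\cap\overline D$ and $\|\nabla^mP\|^2\le b$. On $D$ the weights in (5) are bounded above and below, so $\sum_{k\le m}\|\nabla^kP\|_{L_2(D)}\le C\sqrt b$. By Leibniz, for $\varphi\in C_0^\infty(D)$ and $F$ smooth near $\operatorname{supp}\varphi$,
$$\|\nabla^m(P\varphi F)\|\le C\sqrt b\,\|\varphi\|_{C^m}\|F\|_{C^m(\operatorname{supp}\varphi)} . \tag{11}$$
Let $D_k=\{1/t_k<|x|<t_k\}$ with $4=t_0>t_1>\dots>t_n=3$, so $D_0=D$ and $D_n=D^*$, and let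
$$e_k=\sup\{a(u,\psi):\ \psi\in C_0^\infty(D_k),\ \|\nabla^m\psi\|\le1\} .$$
Then $e_n\le\dots\le e_0\le CM$. We claim
$$e_{k+1}\le C\big(\sqrt b\,M+b^{1/(2n)}e_k\big),\qquad0\le k<n. \tag{12}$$
Suppose (12) holds. Iterating $n$ times and using $b\le1$ and $e_0\le CM$, we get $e_n\le C(\sqrt b\,M+b^{n/(2n)}M)\le C\sqrt b\,M$. Letting $b\downarrow\mathbf a$ gives the first inequality. For the second, use $P$ again: for $\psi\in C_0^\infty(D^*)$, (F2), the definition of $e_n$ and (11) with $F=1$ give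
$$|a(u,\psi)|=|a(u,P\psi)|\le e_n\|\nabla^m(P\psi)\|\le C\sqrt b\,M\cdot\sqrt b\,\|\psi\|_{C^m},$$
and again $b\downarrow\mathbf a$. It remains to prove (12) for fixed $k$.

**Step 2: splitting $u$ into a smooth part and a potential.** The purpose is to isolate a function $w$ that carries exactly the charge and has norm controlled by $e_k$.

Choose annuli $D_{k+1}\Subset D''\Subset D'\Subset D_k$, $\zeta\in C_0^\infty(D_k)$ with $\zeta=1$ on $D'$, and $\zeta_1\in C_0^\infty(D'')$ with $0\le\zeta_1\le1$ and $\zeta_1=1$ on $D_{k+1}$. (Here $\zeta_1$ is a local cut-off, unrelated to the dyadic $\zeta_j$.) For $\varphi\in\mathring H^m$, by the density convention and (6), $|a(u,\zeta\varphi)|\le e_k\|\nabla^m(\zeta\varphi)\|\le Ce_k\|\nabla^m\varphi\|$. By Riesz in the inner product $a$ there is $w\in\mathring H^m$ with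
$$a(w,\varphi)=a(u,\zeta\varphi)\quad\text{for all }\varphi\in\mathring H^m,\qquad\|\nabla^mw\|\le Ce_k\le CM. \tag{13}$$
Let $v=u-w$ in $D$. For $\psi\in C_0^\infty(D')$ we have $\zeta\psi=\psi$, so $a(v,\psi)=a(u,\psi)-a(u,\zeta\psi)=0$. By (9) with $G=D'$, $G'=D''$, and by (5), $v$ is smooth in $D'$ and
$$\sum_{l\le m}\sup_{D''}|\nabla^lv|\le C(M+\|w\|_{L_2(D)})\le CM . \tag{14}$$

**Step 3: the lower order norms of $w$ are small.** The energy estimate in Step 4 will produce errors measured by $s=\|w\|_{H^{m-1}(D'')}$, so we need a gain there. We show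
$$s\le C\,b^{1/(2n)}e_k . \tag{15}$$
The device is mollification: an averaged value of $w$ is a pairing of the charge with a smooth function, where (F2) brings in $P$, and the averaging error costs only one derivative.

Let $\mu\in C_0^\infty(B_1)$ be even and nonnegative with $\int\mu=1$, put $\mu_\varepsilon=\varepsilon^{-n}\mu(\cdot/\varepsilon)$ with $0<\varepsilon\le1$, and let $|\alpha|\le m-1$. For $F\in H^1(B_5)$ and $|h|\le1$ we have $\|F-F(\cdot-h)\|_{L_2(B_4)}\le|h|\,\|\nabla F\|_{L_2(B_5)}$. Averaging over $h$ with weight $\mu_\varepsilon$, and using (5) on $B_5$ and (13),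
$$\|D^\alpha w-D^\alpha w*\mu_\varepsilon\|_{L_2(D'')}\le\varepsilon\,\|\nabla D^\alpha w\|_{L_2(B_5)}\le C\varepsilon\|\nabla^mw\|\le C\varepsilon e_k .$$
Now fix $x\in D''$ and put $g=(D^\alpha\mu_\varepsilon)(x-\cdot)$. By (8), (13) and (F2),
$$(D^\alpha w*\mu_\varepsilon)(x)=\int wg=a(w,\Gamma*g)=a(u,\zeta\,\Gamma*g)=a(u,P\zeta\,\Gamma*g).$$
Since $P\zeta\,\Gamma*g\in C_0^\infty(D_k)$, the definition of $e_k$ and (11) bound this by $Ce_k\sqrt b\,\|\Gamma*g\|_{C^m}$. Because $\Gamma$ is even, the substitution $z\mapsto x-z$ gives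
$$(\Gamma*g)(y)=\int\Gamma(y-z)(D^\alpha\mu_\varepsilon)(x-z)\,dz=\int\Gamma(x-y-z)(D^\alpha\mu_\varepsilon)(z)\,dz=\big(D^\alpha(\Gamma*\mu_\varepsilon)\big)(x-y).$$
By homogeneity $\Gamma*\mu_\varepsilon=\varepsilon^{2m-n}(\Gamma*\mu)(\cdot/\varepsilon)$, and $\Gamma*\mu$ has bounded derivatives of all orders. In $\|\Gamma*g\|_{C^m}$ at most $m+(m-1)=2m-1$ derivatives of $\Gamma*\mu_\varepsilon$ occur, so $\|\Gamma*g\|_{C^m}\le C\varepsilon^{2m-n-(2m-1)}=C\varepsilon^{-(n-1)}$. Altogether
$$s\le C\big(\varepsilon+\varepsilon^{-(n-1)}\sqrt b\big)e_k .$$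
The choice $\varepsilon=b^{1/(2n)}$ makes both terms equal to $b^{1/(2n)}$, and (15) follows.

**Step 4: a lower bound for $a(w,\zeta_1^{2m}w)$.** The purpose is a localized energy inequality, with weights arranged so that top order derivatives always come with the factor $\zeta_1^m$.

Let $y=\zeta_1^mw$ and $Y=\|\nabla^my\|$. Each derivative of a power $\zeta_1^p$ lowers the power by at most one, and $0\le\zeta_1\le1$, so $D^\gamma(\zeta_1^p)=O(\zeta_1^{p-|\gamma|})$ for $|\gamma|\le p$. For $|\alpha|=|\beta|=m$ write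
$$\zeta_1^mD^\alpha w=D^\alpha y-Q_\alpha,\qquad D^\beta(\zeta_1^my)=\zeta_1^mD^\beta y+R_\beta .$$
By Leibniz, $Q_\alpha$ is supported in $D''$ and $|Q_\alpha|\le C\sum_{l<m}|\nabla^lw|$. Hence
$$\|\zeta_1^m\nabla^mw\|\le C(Y+s). \tag{16}$$
The function $R_\beta$ is a sum of terms $\mathrm{const}\cdot D^\gamma(\zeta_1^m)\,D^{\beta-\gamma}(\zeta_1^mw)$ with $|\gamma|\ge1$. The first factor is $O(\zeta_1^{m-|\gamma|})$. In the second, a derivative of $w$ of order $l\le m-|\gamma|$ carries a derivative of $\zeta_1^m$ of order $m-|\gamma|-l$, which is $O(\zeta_1^{|\gamma|+l})$. The product of the two powers is $\zeta_1^{m+l}\le\zeta_1^m$, and so $|R_\beta|\le C\zeta_1^m\sum_{l<m}|\nabla^lw|$, supported in $D''$. Since $\zeta_1^{2m}w=\zeta_1^my$,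
$$D^\alpha w\,D^\beta(\zeta_1^{2m}w)=\zeta_1^mD^\alpha w\,D^\beta y+D^\alpha w\,R_\beta=D^\alpha y\,D^\beta y-Q_\alpha D^\beta y+D^\alpha w\,R_\beta .$$
Integrate. The second term contributes at most $CsY$. The third contributes at most $C\|\zeta_1^m\nabla^mw\|\,s\le C(Y+s)s$ by (16). With (E1),
$$a(w,\zeta_1^{2m}w)\ge a(y,y)-C(Y+s)s\ge\tfrac\kappa2Y^2-Cs^2 . \tag{17}$$

**Step 5: an upper bound for the same quantity.** Here the boundary condition enters through (F1), and $P$ through (F2).

Since $\zeta=1$ on $\operatorname{supp}\zeta_1$, (13) gives $a(w,\zeta_1^{2m}w)=a(u,\zeta_1^{2m}w)$. Insert $w=u-v$. By (F1), $a(u,\zeta_1^{2m}u)=0$. As $v$ is smooth in $D'$, $\zeta_1^{2m}v\in C_0^\infty(D'')$, and (F2) and then (13) again give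
$$a(w,\zeta_1^{2m}w)=-a(u,\zeta_1^{2m}v)=-a(u,P\zeta_1^{2m}v)=-a(w,P\zeta_1^{2m}v). \tag{18}$$
Since $D^\gamma(\zeta_1^{2m})=O(\zeta_1^m)$ for $|\gamma|\le m$, (14) yields $|\nabla^m(P\zeta_1^{2m}v)|\le CM\zeta_1^m\sum_{k\le m}|\nabla^kP|$. By Cauchy–Schwarz and (16), the right side of (18) is in modulus at most
$$CM\,\|\zeta_1^m\nabla^mw\|\sum_{k\le m}\|\nabla^kP\|_{L_2(D)}\le C\sqrt b\,M(Y+s).$$

**Step 6: conclusion of (12).** From (17) and Step 5,
$$Y^2\le C\sqrt b\,M(Y+s)+Cs^2\le\tfrac12Y^2+C(bM^2+s^2),$$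
so $Y\le C(\sqrt b\,M+s)$. For $\psi\in C_0^\infty(D_{k+1})$ we have $\zeta\psi=\psi$, and $y=w$ on $\operatorname{supp}\psi$. Hence $a(u,\psi)=a(w,\psi)=a(y,\psi)\le CY\|\nabla^m\psi\|$. So $e_{k+1}\le CY\le C(\sqrt b\,M+s)$, and (15) gives (12). $\square$

## 7. Adding up the annuli

Let $C_i=\{\rho_{i+1}<|x|<\rho_i\}$, $\lambda=(n-2m)/2>0$, and
$$\|u\|_{(i)}=\Big(\sum_{k\le m}\rho_i^{2k-n}\int_{C_i}|\nabla^ku|^2dx\Big)^{1/2}.$$
This is comparable to the $H^m(C_0)$-norm of $u(\rho_i\,\cdot)$. For constants $\|c\|_{(i)}\le C|c|$, and $\|g\|_{(i)}\le C\sum_{l\le m}\rho_i^l\sup_{C_i}|\nabla^lg|$. On $C_i$ we have $|x|\le\rho_i$, so (5) gives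
$$\|z\|_{(i)}\le C\rho_i^{-\lambda}\|\nabla^mz\|,\qquad z\in\mathring H^m. \tag{19}$$
So $\|\cdot\|_{(i)}$ is a continuous seminorm on $\mathring H^m$, hence weakly lower semicontinuous. The bound (19) alone blows up as $i\to\infty$. The next result makes it uniform for $K$-solutions when $\sum a_j$ is small.

**Proposition 4.** There are $\delta_0\in(0,1)$ and $C$ such that the following holds. Let $\sum_{j\ge2}a_j\le\delta\le\delta_0$, let $u$ be a $K$-solution in $B_1$, and suppose $u=c+z$ in $B_1$ with $c$ constant, $z\in\mathring H^m$ and $\|\nabla^mz\|=\tau$. Then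
$$\sup_{i\ge0}\|u-c\|_{(i)}\le C(\tau+\sqrt\delta\,|c|).$$

**Step 1: writing $u$ as a smooth function plus one potential per annulus.** Let $\chi=\chi^2=\theta(8\,\cdot)$, so $\chi=1$ on $B_{1/8}$, $\operatorname{supp}\chi\subset\overline B_{1/4}$, and $\chi=\sum_{j\ge3}\zeta_j$ off $0$. By Riesz define $W,W_j\in\mathring H^m$ ($j\ge3$) by
$$a(W,\varphi)=a(u,\chi\varphi),\qquad a(W_j,\varphi)=a(u,\zeta_j\varphi)\qquad\text{for all }\varphi\in\mathring H^m .$$
Since $a(c,\cdot)=0$, $a(u,\chi\varphi)=a(z,\chi\varphi)$, and so $\|\nabla^mW\|\le C\tau$. Moreover $\chi-\sum_{j=3}^N\zeta_j=\chi^N$, so by (7)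
$$a\Big(W-\sum_{j=3}^NW_j,\varphi\Big)=a(u,\chi^N\varphi)=a(z,\chi^N\varphi)\to0 .$$
Thus $\sum_{j=3}^NW_j\rightharpoonup W$ weakly in $\mathring H^m$, and $\|W\|_{(i)}\le\sum_{j\ge3}\|W_j\|_{(i)}$ by lower semicontinuity.

The function $V=u-W$ satisfies $a(V,\psi)=a(u,\psi)-a(u,\chi\psi)=0$ for $\psi\in C_0^\infty(B_{1/8})$. Since $V-c=z-W$, (9) and (5) give $\sum_{l\le m}\sup_{B_{1/16}}|\nabla^l(V-c)|\le C\|z-W\|_{L_2(B_{1/8})}\le C\tau$. For $i\ge4$ we have $C_i\subset B_{1/16}$, so with $z_i:=\|u-c\|_{(i)}$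
$$z_i\le C\tau+\sum_{j\ge3}\|W_j\|_{(i)}\qquad(i\ge4). \tag{20}$$

**Step 2: the local estimate at scale $\rho_j$.** The purpose is to transfer Lemma 3 to the $j$-th annulus. For $j\ge2$ let $M_j$ be the $H^m(D)$-norm of $u(\rho_j\cdot)$. Up to a null set, $\{\rho_j/4<|x|<4\rho_j\}$ is $C_{j-2}\cup C_{j-1}\cup C_j\cup C_{j+1}$, so
$$M_j\le C\Big(|c|+\max_{j-2\le k\le j+1}z_k\Big). \tag{21}$$
For $j\ge3$ apply Lemma 3 to $u(\rho_j\cdot)$ with $K$ replaced by $\rho_j^{-1}K$, for which $\mathbf a=a_j\le\delta_0<1$. Changing variables, $a(u,\psi)=\rho_j^{2\lambda}a(u(\rho_j\cdot),\psi(\rho_j\cdot))$ and $\|\nabla^m(\psi(\rho_j\cdot))\|=\rho_j^{-\lambda}\|\nabla^m\psi\|$. So for $\psi\in C_0^\infty(\{\rho_j/3<|x|<3\rho_j\})$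
$$|a(u,\psi)|\le C\sqrt{a_j}\,M_j\rho_j^\lambda\|\nabla^m\psi\|,\qquad|a(u,\psi)|\le C\,a_jM_j\rho_j^{2\lambda}\sum_{k\le m}\rho_j^k\sup|\nabla^k\psi| . \tag{22}$$

**Step 3: $W_j$ near its own annulus.** Here the first bound of (22) suffices. It extends to $\psi=\zeta_jW_j$ by the density convention, and with (6)
$$\kappa\|\nabla^mW_j\|^2\le a(W_j,W_j)=a(u,\zeta_jW_j)\le C\sqrt{a_j}\,M_j\rho_j^\lambda\|\nabla^mW_j\| .$$
So $\|\nabla^mW_j\|\le C\sqrt{a_j}M_j\rho_j^\lambda$, and (19) gives
$$\|W_j\|_{(i)}\le C\sqrt{a_j}\,M_j\qquad(|i-j|\le2). \tag{23}$$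

**Step 4: $W_j$ away from its annulus.** Here we need the linear bound, and a formula for $W_j$. Let $g\in C_0^\infty(\mathbb R^n\setminus\operatorname{supp}\zeta_j)$. By (8), the definition of $W_j$, evenness of $\Gamma$ and Fubini,
$$\int W_jg=a(W_j,\Gamma*g)=a(u,\zeta_j\,\Gamma*g)=\int g(x)\,a\big(u,\zeta_j\Gamma(x-\cdot)\big)\,dx .$$
On $\operatorname{supp}g\times\operatorname{supp}\zeta_j$ the kernel is smooth. So off $\operatorname{supp}\zeta_j$ the function $W_j$ is smooth and
$$D^\alpha W_j(x)=a\big(u,\zeta_j(D^\alpha\Gamma)(x-\cdot)\big). \tag{24}$$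
Let $|i-j|\ge3$, $x\in C_i$, $y\in\operatorname{supp}\zeta_j$, $R=\max(\rho_i,\rho_j)$. If $j\le i-3$, then $|x|<\rho_j/8$ and $|y|\ge\rho_j/2$. If $j\ge i+3$, then $|x|>\rho_i/2$ and $|y|\le2\rho_j\le\rho_i/4$. In both cases $|x-y|\ge R/4$. For $|\alpha|=l$ and $\psi=\zeta_j(D^\alpha\Gamma)(x-\cdot)$, Leibniz and homogeneity give, for $k\le m$,
$$\rho_j^k\sup|\nabla^k\psi|\le C\sum_{p\le k}\rho_j^{\,p}R^{2m-n-l-p}\le CR^{2m-n-l},$$
because $\rho_j\le R$. Inserting this into (24) and (22), $|\nabla^lW_j(x)|\le Ca_jM_j\rho_j^{n-2m}R^{2m-n-l}$ for $l\le m$. Multiplying by $\rho_i^l\le R^l$ and summing over $l$,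
$$\|W_j\|_{(i)}\le Ca_jM_j\quad(j\le i-3),\qquad\|W_j\|_{(i)}\le Ca_jM_j2^{-2\lambda(j-i)}\quad(j\ge i+3). \tag{25}$$
The outer annuli $j\le i-3$ come without any decay. They are the reason why $\sqrt{a_j}$ was not good enough.

**Step 5: closing the estimate.** We want to absorb $\sup_iz_i$, but we do not yet know that it is finite: (19) only gives $z_i\le C2^{\lambda i}\tau$. So we work with weights that allow this growth beyond an index $Q$. For an integer $Q\ge0$ put
$$\omega_i=2^{\lambda\max(i-Q,0)},\qquad N_Q=\sup_{i\ge0}z_i/\omega_i .$$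
Then $z_i\le C2^{\lambda i}\tau\le C2^{\lambda Q}\tau\,\omega_i$, so $N_Q<\infty$. The weights are nondecreasing, $\omega_i\ge1$, and $\omega_j\le2^{\lambda(j-i)}\omega_i$ for $j\ge i$. By (21), $M_j\le C(|c|+N_Q\omega_{j+1})$. Insert (23) and (25) into (20). In the five near terms $\omega_{j+1}\le2^{3\lambda}\omega_i$ and $\sqrt{a_j}\le\sqrt\delta$; in the outer terms $\omega_{j+1}\le\omega_i$. So for $i\ge4$
$$z_i\le C\tau+C\sqrt\delta\,(|c|+N_Q\omega_i)+C\sum_{3\le j\le i-3}a_j(|c|+N_Q\omega_i)+C\sum_{j\ge i+3}a_j2^{-2\lambda(j-i)}\big(|c|+N_Q2^{\lambda(j+1-i)}\omega_i\big).$$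
In the last sum the decay $2^{-2\lambda(j-i)}$ beats the growth of the weights. Since $\sum_{j\ge3}a_j\le\delta\le\sqrt\delta$, we obtain
$$z_i\le C(\tau+\sqrt\delta|c|)+C_1\sqrt\delta\,N_Q\,\omega_i$$
with $C,C_1$ independent of $Q$. For $0\le i\le3$, (19) gives $z_i\le C\tau$. Dividing by $\omega_i\ge1$ and taking the supremum, $N_Q\le C(\tau+\sqrt\delta|c|)+C_1\sqrt\delta N_Q$. Choose $\delta_0$ with $C_1\sqrt{\delta_0}\le\frac12$. Since $N_Q<\infty$, $N_Q\le2C(\tau+\sqrt\delta|c|)$ for every $Q$. For a given $i$ take $Q\ge i$, so that $\omega_i=1$, and get $z_i\le2C(\tau+\sqrt\delta|c|)$. $\square$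

## 8. A function in $\mathring H^m(\Omega)$ close to $1$ in every annulus near $O$

Assume that (3) fails. Let $\delta\in(0,\delta_0]$, to be chosen depending only on $n,m$ (and $L$). By Section 4, after a dilation we may assume $\sum_{j\ge-2}a_j\le\delta$. Let $\eta\in C_0^\infty(B_2)$ with $\eta=1$ on $B_1$, and let $w\in\mathring H^m(\Omega)$ be the $a$-orthogonal projection of $\eta$:
$$a(w,\varphi)=a(\eta,\varphi)\quad\text{for all }\varphi\in\mathring H^m(\Omega),\qquad U:=\eta-w .$$

**Step 1: $\|\nabla^mU\|^2\le C\delta$.** The purpose is to show that vanishing on $K$ costs little energy. For $g\in\mathring H^m(\Omega)$ we have $\eta-g=U+(w-g)$ and $a(U,w-g)=0$, so $a(U,U)\le a(\eta-g,\eta-g)$. We look for a good competitor $g$ by cutting out $K$ scale by scale.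

Put $b_j=a_j+2^{-j-3}\delta>a_j$. Then $\sum_{j\ge-2}b_j\le2\delta$. Take $P_j\in C_0^\infty(\mathbb R^n)$ with $P_j=1$ near $K\cap\{\rho_j/4\le|x|\le4\rho_j\}$ and $\|\nabla^mP_j\|^2\le b_j\rho_j^{n-2m}$. For $j\ge-2$ we have $\rho_j\le4$, hence $|\nabla^k(\zeta_j\eta)|\le C\rho_j^{-k}$ for $k\le m$, and by (5)
$$\|\nabla^m(\zeta_j\eta P_j)\|^2\le C\sum_{k\le m}\rho_j^{2(k-m)}\int_{\operatorname{supp}\zeta_j}|\nabla^kP_j|^2\le C\|\nabla^mP_j\|^2\le Cb_j\rho_j^{n-2m}.$$
At most three $\zeta_j$ are nonzero at any point. So $q=\sum_{j\ge-2}\zeta_j\eta P_j$ converges in $\mathring H^m$ and $\|\nabla^mq\|^2\le C\sum_{j\ge-2}b_j\rho_j^{n-2m}\le C\delta$.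

On $\operatorname{supp}\eta\setminus0$ we have $\sum_{j\ge-2}\zeta_j=\theta(x/4)=1$ and $\sum_{j=-2}^N\zeta_j=1-\chi^N$. So
$$g_N:=\sum_{j=-2}^N\zeta_j\eta(1-P_j)=\eta(1-\chi^N)-\sum_{j=-2}^N\zeta_j\eta P_j .$$
Each $\zeta_j\eta(1-P_j)$ is in $C_0^\infty(\Omega)$, because $P_j=1$ near $K\cap\operatorname{supp}\zeta_j$. By (7), $\eta\chi^N\to0$ in $\mathring H^m$, hence $g_N\to\eta-q$. So $g=\eta-q\in\mathring H^m(\Omega)$ is admissible, and $\kappa\|\nabla^mU\|^2\le a(U,U)\le a(q,q)\le C\delta$.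

**Step 2: from energy to every annulus.** The function $w$ is a $K$-solution in $B_1$: $w\in\mathring H^m(\Omega)$, and $a(w,\varphi)=a(\eta,\varphi)=0$ for $\varphi\in C_0^\infty(\Omega\cap B_1)$ because $\nabla^m\eta=0$ in $B_1$. Also $w=1-U$ in $B_1$. Proposition 4 with $c=1$, $z=-U$, $\tau\le C\sqrt\delta$ yields
$$\|w-1\|_{(i)}\le C\sqrt\delta\qquad\text{for all }i\ge0. \tag{26}$$

## 9. From $w$ to an admissible right-hand side: proof of Theorem 1

Let $L=(-\Delta)^m$, suppose (3) fails, and keep the setting of Section 8. The function $w$ is not itself a solution of (1) with $f\in C_0^\infty(\Omega)$: its right-hand side is $h=(-\Delta)^m\eta\in C_0^\infty(\mathbb R^n)$, which may be nonzero up to $\partial\Omega$ inside $\operatorname{supp}h\subset\{1\le|x|\le2\}$. The last task is to cut $h$ off without spoiling (26).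

Here $a(\eta,\varphi)=\int h\varphi$. Choose $\chi_k\in C_0^\infty(\Omega)$ with $0\le\chi_k\le1$ and $\chi_k\to1$ pointwise in $\Omega$, and put $f_k=(-1)^mh\chi_k\in C_0^\infty(\Omega)$. By (2) the solution $u_k$ of (1) with $f=f_k$ satisfies $a(u_k,\varphi)=\int h\chi_k\varphi$ for $\varphi\in\mathring H^m(\Omega)$. So $v_k=w-u_k\in\mathring H^m(\Omega)$ satisfies
$$a(v_k,\varphi)=\int_\Omega h(1-\chi_k)\varphi\,dx,\qquad\varphi\in\mathring H^m(\Omega).$$
Taking $\varphi=v_k$ and using $\|v_k\|_{L_2(B_2)}\le C\|\nabla^mv_k\|$ from (5), we get $\|\nabla^mv_k\|\le C\|h(1-\chi_k)\|_{L_2(\Omega)}\to0$ by dominated convergence. As $h=0$ in $B_1$, $v_k$ is a $K$-solution in $B_1$, and Proposition 4 with $c=0$, $z=v_k$ gives $\sup_i\|v_k\|_{(i)}\le C\|\nabla^mv_k\|\to0$. Now $u_k-1=(w-1)-v_k$. By Cauchy–Schwarz and (26), for $\delta$ fixed small enough and then $k$ large enough,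
$$\frac1{|C_i|}\int_{C_i}|u_k-1|\,dx\le C\big(\|w-1\|_{(i)}+\|v_k\|_{(i)}\big)\le\tfrac12\qquad\text{for all }i\ge0. \tag{27}$$
Fix such a $k$. If $u_k(x)\to0$ as $x\to O$, $x\in\Omega$, then, since $u_k=0$ a.e. outside $\Omega$, the left side of (27) would tend to $1$ as $i\to\infty$, a contradiction. So $O$ is not regular, and undoing the dilation does not change this. Hence regularity of $O$ implies (3). $\blacksquare$

## 10. The boundary value $\ell(f)$: proof of Theorem 2

Sections 3–8 used only (E1)–(E3), (F1), (F2) and the capacity bounds, so they apply to $L$. In Section 9 replace $h$ by $L\eta$ and $f_k$ by $\chi_kL\eta$; then (27) holds for $L$.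

**Step 1: definition of $\ell(f)$.** Let (3) fail, $f\in C_0^\infty(\Omega)$ and $u=u_f$. Since $O\notin\operatorname{supp}f$, after a dilation we have $\operatorname{supp}f\cap B_1=\emptyset$ and $\sum_{j\ge2}a_j\le\delta_0$; the claims (4) are invariant under dilation. Then $u$ is a $K$-solution in $B_1$, and Proposition 4 with $c=0$, $z=u$ gives $\sup_{i\ge0}\|u\|_{(i)}<\infty$. By (21), $M_j\le M<\infty$ for all $j\ge2$. Let $V,W_j$ be as in the proof of Proposition 4 with $c=0$. For $|x|\le\rho_j/8$ the distance from $x$ to $\operatorname{supp}\zeta_j$ is at least $3\rho_j/8$, so (24) and (22) give, exactly as in Step 4 there,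
$$\rho_j^l|\nabla^lW_j(x)|\le Ca_jM\qquad(|x|\le\rho_j/8,\ l\le m). \tag{28}$$
Therefore $\ell:=V(0)+\sum_{j\ge3}W_j(0)$ converges absolutely.

**Step 2: $\|u-\ell\|_{(i)}\to0$.** For $i\ge4$, $V+\sum_{j=3}^NW_j\rightharpoonup u$ weakly in $H^m(C_i)$ as $N\to\infty$. Subtract $V(0)+\sum_{j=3}^NW_j(0)\to\ell$. By weak lower semicontinuity,
$$\begin{aligned}\|u-\ell\|_{(i)}\le{}&\|V-V(0)\|_{(i)}+\sum_{3\le j\le i-3}\|W_j-W_j(0)\|_{(i)}+\sum_{j\ge3,\,|j-i|\le2}\|W_j\|_{(i)}\\&+\sum_{j\ge i+3}\|W_j\|_{(i)}+C\sum_{j\ge3,\,j\ge i-2}|W_j(0)| .\end{aligned}$$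
We let $i\to\infty$ and go through the terms.

* The first is $O(\rho_i)$, because $V$ is smooth in $B_{1/8}$.
* For $j\le i-3$ we have $C_i\subset B_{\rho_j/8}$. By (28) and $|W_j(x)-W_j(0)|\le\rho_i\sup_{B_{\rho_j/8}}|\nabla W_j|$ on $C_i$, we get $\|W_j-W_j(0)\|_{(i)}\le C\sum_{l=1}^m(\rho_i/\rho_j)^la_jM$. So the second term is at most $CM\sum_{3\le j\le i-3}2^{-(i-j)}a_j$, which tends to $0$ because $a_j\to0$.
* The third is at most $CM\max_{|j-i|\le2}\sqrt{a_j}\to0$, by (23).
* The last two are at most $CM\sum_{j\ge i-2}a_j\to0$, by (25) and (28).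

**Step 3: from annuli to balls.** For $k\le m$,
$$\rho^{2k-n}\int_{B_\rho}|\nabla^k(u-\ell)|^2dx\le\sum_{i:\,\rho_{i+1}<\rho}(\rho_i/\rho)^{n-2k}\|u-\ell\|_{(i)}^2\to0\qquad(\rho\to0).$$
Indeed $\rho_i<2\rho$ in the sum and $n-2k>0$, so the coefficients form a geometric series with bounded sum, and $\|u-\ell\|_{(i)}\to0$. For $k=0$ and $1\le k\le m$ these are the two limits in (4). The number $\ell=\ell(f)$ is determined uniquely by (4), hence it is linear in $f$.

**Step 4: $\ell\not\equiv0$.** For $f=f_k$ as in (27), $\frac1{|C_i|}\int_{C_i}|u_{f_k}-1|\le\frac12$ for all $i$, while $\frac1{|C_i|}\int_{C_i}|u_{f_k}-\ell(f_k)|\to0$. So $|\ell(f_k)-1|\le\frac12$, and $\ell(f_k)\ne0$. (The dilation of Section 8 multiplies right-hand sides by a nonzero constant, which does not affect $\ell\not\equiv0$.)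

**Step 5: the last statement.** The extended solution vanishes a.e. outside $\Omega$, so $u_f(x)\to0$ in $\Omega$ implies $\ell(f)=0$ by (4). If this holds for every $f$ while (3) fails, then $\ell\equiv0$, contradicting Step 4. $\blacksquare$
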